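# Genus averages of theta coefficients and modularity

## 1. Index-two sublattices in determinant 23

A symmetric integral matrix $Q$ of size $m$ with even diagonal is the same thing as an even lattice: take $\mathbb Z^m$ with $(x,y)=x^tQy$, and write $x^2=(x,x)$. For another such matrix $R$, of size $n$, let $r(Q,R)$ be the number of integral $m\times n$ matrices $X$ with $X^tQX=R$, that is, the number of $n$-tuples in the lattice $Q$ with Gram matrix $R$. Let $e(R)=r(R,R)$, the order of the automorphism group, for $R$ positive definite. In that case $r(Q,R)/e(R)$ is the number of sublattices of $Q$ isometric to $R$.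

Take the two planes
$$R_1=\begin{pmatrix}2&1\\1&12\end{pmatrix},\qquad R_2=\begin{pmatrix}4&1\\1&6\end{pmatrix},$$
both of determinant $23$. Their half-norm forms are $x^2+xy+6y^2$ and $2x^2+xy+3y^2$. Reduction theory gives, up to integral equivalence, exactly these two even positive planes of determinant 23. (The reduced forms of discriminant $-23$ have $(a,b,c)=(1,1,6),(2,\pm1,3)$, and the last two are equivalent under $GL_2(\mathbb Z)$.)

Automorphisms. Let $e_1,e_2$ be the basis of $R_1$. The vectors of norm 2 are $\pm e_1$ and those of norm 12 are $\pm e_2,\pm(e_1-e_2)$. If $e_1\mapsto e_1$, then $e_2\mapsto e_2$ or $e_1-e_2$. Hence $e(R_1)=4$. Let $a,b$ be the basis of $R_2$. The vectors of norm $4$ are $\pm a$, those of norm $6$ are $\pm b$, and $(a,b)=1$ forces equal signs. Hence $e(R_2)=2$.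

Now represent $2R_1$ and $2R_2$, of determinant $4\cdot 23$, by $R_1$ and by $R_2$. Such a representation has as image a sublattice of index 2, and there are three of these in each plane. In $R_1$:
$$\langle 2e_1,e_2\rangle:\begin{pmatrix}8&2\\2&12\end{pmatrix}=2R_2,\qquad \langle e_1,2e_2\rangle:\begin{pmatrix}2&2\\2&48\end{pmatrix},\qquad \langle e_1+e_2,e_1-e_2\rangle:2\begin{pmatrix}8&-5\\-5&6\end{pmatrix}.$$
The second is not twice an even matrix. In the third, replace the first basis vector by the sum of the two: its norm in the matrix $\begin{pmatrix}8&-5\\-5&6\end{pmatrix}$ is $4$ and its product with the second vector is $1$, so the third lattice is $\cong 2R_2$. In $R_2$: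
$$\langle a,2b\rangle:\begin{pmatrix}4&2\\2&24\end{pmatrix}=2R_1,\qquad \langle 2a,b\rangle:\begin{pmatrix}16&2\\2&6\end{pmatrix},\qquad \langle a+b,a-b\rangle:2\begin{pmatrix}6&-1\\-1&4\end{pmatrix}\cong 2R_2 .$$
Multiplying the numbers of sublattices by $e(R_1)=4$ and $e(R_2)=2$, we get
$$r(R_1,2R_1)=0,\quad r(R_1,2R_2)=4,\quad r(R_2,2R_1)=4,\quad r(R_2,2R_2)=2 .$$
The four numbers look irregular. Average them with weights $1/e$, that is, weights $\frac14,\frac12$ of total $\frac34$. Averaging over the represented form gives, for the representing form $R_1$ and for $R_2$,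
$$\tfrac43\left(\tfrac04+\tfrac42\right)=\tfrac83,\qquad \tfrac43\left(\tfrac44+\tfrac22\right)=\tfrac83 .$$
Averaging over the representing form, for the represented form $2R_1$ and for $2R_2$, gives the same two sums and again $\frac83,\frac83$. So here an average over $R$ equals an average over $Q$.

The numbers $r(Q,R)$ are the Fourier coefficients of the theta series of $Q$, which is a modular form. An average over $Q$ is a linear combination of theta series, so it is modular too. An average over $R$ mixes different coefficients of one modular form, and there is no evident reason for the result to be modular. In the example it is, because both averages agree; there $Q$ and $R$ have the same size. What happens if $R$ is smaller than $Q$?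

## 2. The genus operator

For $m\ge1$ let $\mathcal A_m$ be the set of symmetric integral $m\times m$ matrices with even diagonal and $\mathcal A_m^+$ its subset of positive definite matrices. We write $\sigma$ for the trace, $\mathbf e(x)=e^{2\pi i x}$, and $L^\#$ for the dual of a lattice $L$.

**Definition (genus, weight).** Two matrices in $\mathcal A_n^+$ are in the same class if they are equivalent under $GL_n(\mathbb Z)$, and in the same genus if they are equivalent over $\mathbb Z_p$ for every prime $p$. If $R_1,\dots,R_h$ represent the classes in the genus of $R$, the weight of the genus is $\mu(R)=\sum_j e(R_j)^{-1}$.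

Two local facts will decide all questions about genera.

**(F1)** For odd $p$ a $\mathbb Z_p$-lattice has a Jordan decomposition; the rank and the determinant modulo squares of units of each component are invariants, and together they determine the lattice. In particular unimodular lattices are determined by rank and determinant.

**(F2)** An even unimodular $\mathbb Z_2$-lattice is an orthogonal sum of planes $H=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and $\begin{pmatrix}2&1\\1&2\end{pmatrix}$, and it is determined by its rank and its determinant modulo squares of units. (A unit of $\mathbb Z_2$ is a square exactly when it is $\equiv1\bmod 8$.)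

Example. $R_1$ and $R_2$ of Section 1 lie in one genus. Over $\mathbb Z_2$ both are even unimodular planes of determinant $23\equiv-1\pmod 8$, hence $\cong H$. For odd $p\ne23$ both are unimodular of the same determinant. Over $\mathbb Z_{23}$ we have $R_1\cong\langle2\rangle\perp\langle 23/2\rangle$ and $R_2\cong\langle4\rangle\perp\langle23/4\rangle$, and both are $\cong\langle1\rangle\perp\langle23\rangle$, because $2\equiv5^2\pmod{23}$ is a square. So the genus has two classes and weight $\frac14+\frac12=\frac34$. The forms $2R_1,2R_2$ make up another genus of weight $\frac34$: being twice an even matrix is a local property, so every form in the genus of $2R_1$ is $2R'$ with $R'$ in the genus of $R_1$.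

**Definition (modular forms, theta series).** $M_k^n(q,\chi)$ is the space of Siegel modular forms of degree $n$, weight $k$, level $q$ and Dirichlet character $\chi\bmod q$, $\chi(-1)=(-1)^k$: holomorphic functions on the Siegel upper half-space $\mathbb H_n$ with
$$F\big((AZ+B)(CZ+D)^{-1}\big)=\chi(\det D)\det(CZ+D)^kF(Z)\quad\text{for integral symplectic}\ \begin{pmatrix}A&B\\C&D\end{pmatrix},\ C\equiv0\ (q),$$
holomorphic at the cusps (automatic for $n\ge2$ by Koecher). They have expansions
$$F(Z)=\sum_{R\in\mathcal A_n,\ R\ge0}f(R)\exp\{\pi i\,\sigma(RZ)\}.$$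
For $Q\in\mathcal A_{2k}^+$ the theta series of degree $n$ is $\theta^n(Z,Q)=\sum_{X\in\mathbb Z^{2k\times n}}\exp\{\pi i\,\sigma(X^tQX\,Z)\}$. It lies in $M_k^n(q,\chi)$, where $q$ is the level of $Q$ and $\chi$ the associated character, and its coefficient at $R$ is $r(Q,R)$.

The substitution $Z\mapsto UZU^t$ with $U\in GL_n(\mathbb Z)$ shows $f(U^tRU)=f(R)$ (use $\chi(-1)=(-1)^k$), so $f$ is a function on classes.

**Definition (genus operator).** Let $F\in M_k^n(q,\chi)$ with $n\le2k$. The genus operator is defined for $F$ if there is $[F]\in M_k^n(q,\chi)$ whose coefficients satisfy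
$$[f](R)=\mu(R)^{-1}\sum_{j=1}^he(R_j)^{-1}f(R_j)\qquad\text{for all }R\in\mathcal A_n^+ ,\tag{1}$$
where $R_1,\dots,R_h$ represent the classes in the genus of $R$.

Nothing is required at degenerate $R$. Since $M_k^n(q,\chi)$ contains no singular forms for $n\le2k$ (a form whose coefficients vanish at all $R>0$ is zero), $[F]$ is unique if it exists.

The question, which is recorded in "Organization of the Congress", https://www.mathunion.org/fileadmin/ICM/Proceedings/ICM1983.1/ICM1983.1.ocr.pdf, is to prove or disprove the following.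

**Conjecture.** The genus operator is defined for each theta series $\theta^n(Z,Q)$, where $Q\in\mathcal A_{2k}^+$ and $n\le2k$.

The two ends of the range are easy or quoted. For $n=1$ a genus of $1\times1$ matrices has one class, so $[F]=F$. For $n=2k$ there is the known result
$$\mu(Q)^{-1}\sum_{i=1}^He(Q_i)^{-1}r(Q_i,R)=\mu(R)^{-1}\sum_{j=1}^he(R_j)^{-1}r(Q,R_j)\qquad(Q,R\in\mathcal A^+_{2k}),\tag{2}$$
with $Q_1,\dots,Q_H$ representing the classes in the genus of $Q$; equivalently $[\theta^{2k}(\cdot,Q)]=\mu(Q)^{-1}\sum_te(Q_t)^{-1}\theta^{2k}(\cdot,Q_t)$. Section 1 was a numerical instance. So the conjecture holds for $n=1$ and $n=2k$, and hence for $k=1$.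

The sensible first attempt for $n<2k$ is to keep formula (2): guess that $[\theta^n(\cdot,Q)]$ is the mean of the $\theta^n(\cdot,Q_t)$. This already fails for $n=1$, although the conjecture is true there. With $Q=R_1$ of determinant 23, $r(R_1,(2))=2$ and $r(R_2,(2))=0$. The average over $R$ at $R=(2)$ is $2$, but the average over $Q$ is $\frac43\left(\frac24+0\right)=\frac23$. The failure occurs at an $R$ whose genus has one class. At such an $R$ the operator must leave the coefficient alone, while averaging over $Q$ moves it. So one-class genera pin $[F]$ down, and that remark, which defeats the formula, is the starting point of the disproof: if enough genera have one class, then $[F]$ is forced to equal $F$.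

## 3. Four statements

The conjecture is false.

**Theorem 1.** Let $\Lambda$ be the Leech lattice ($2k=24$, $q=1$, $\chi=1$). Then $[F]$ is not defined for $F=\theta^2(Z,\Lambda)\in M^2_{12}(1,1)$.

**Theorem 2.** For $F\in M_{12}^2(1,1)$, $[F]$ is defined if and only if $F\in\mathbb CE_{12}^{(2)}+\mathbb C\chi_{12}$ (the Maass space), and then $[F]=F$. For no even unimodular $Q$ of rank 24 is $[\theta^2(\cdot,Q)]$ defined.

**Theorem 3.** Let $k\ge2$, $n=2k-1$. Let $d=4kt-2k+1$ be a prime, sufficiently large in terms of $k$ (infinitely many exist by Dirichlet). Let $Q\in\mathcal A_{2k}^+$ be the Gram matrix of simple roots $\alpha_1,\dots,\alpha_{2k-1}$ of $A_{2k-1}$ and a vector $\beta$ with $\beta^2=2t$, $(\beta,\alpha_{2k-1})=1$, $(\beta,\alpha_i)=0$ for $i<2k-1$. Then for no level $q'$ and character $\chi'$ does $M_k^n(q',\chi')$ contain a form whose coefficients at all $R\in\mathcal A_n^+$ are the genus averages of $r(Q,\cdot)$.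

**Theorem 4.** For every $k\equiv0\pmod4$, $k\ge12$, there is an even unimodular $Q\in\mathcal A_{2k}^+$ for which $[\theta^2(\cdot,Q)]$ is not defined.

So the conjecture fails for $n=2k-1$ and every $k\ge2$, even with arbitrary level allowed, and for $n=2$ and every $k\equiv0\pmod 4$, $k\ge12$. Nothing is claimed here about the remaining individual pairs $(k,n)$ with $2\le n\le2k-2$.

## 4. Three one-class genera and the Leech lattice

This section proves Theorem 1. Put $M=M_{12}^2(1,1)$.

**Step 1: the space is small.** We want to know how many coefficients determine a form in $M$. By Igusa, the Siegel modular forms of degree 2 and even weight for $Sp_4(\mathbb Z)$ form the polynomial ring $\mathbb C[E_4,E_6,\chi_{10},\chi_{12}]$. In weight 12 the monomials are $E_4^3,E_6^2,\chi_{12}$, so $\dim M=3$.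

**Step 2: three genera with one class.** We look for three places where (1) fixes the coefficient. Put
$$R_a=\begin{pmatrix}2&1\\1&2\end{pmatrix},\qquad R_b=\begin{pmatrix}2&0\\0&2\end{pmatrix},\qquad R_c=\begin{pmatrix}4&2\\2&4\end{pmatrix}=2R_a .$$
There is one class of positive binary forms of discriminant $-3$ and one of discriminant $-4$, so the genera of $R_a$ and $R_b$ have one class. Being twice an even matrix is a local property, so every form in the genus of $R_c$ is $2R'$ with $R'$ in the genus of $R_a$, hence equivalent to $2R_a$. So the genus of $R_c$ has one class.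

**Step 3: the coefficients at $R_a,R_b,R_c$ determine a form in $M$.** We test this on three elements of $M$, the theta series of the even unimodular lattices $\Lambda$, $E_8^3$, $D_{24}^+$ of rank 24.

For $\Lambda$ use the standard model: the vectors $\frac1{\sqrt8}(x_1,\dots,x_{24})$ with integers $x_i$ such that, for some $m$, all $x_i\equiv m\pmod2$, the set $\{i:(x_i-m)/2\text{ odd}\}$ is a Golay codeword, and $\sum x_i\equiv4m\pmod8$. It has no vectors of norm 2, so $r(\Lambda,R_a)=r(\Lambda,R_b)=0$. The vectors $\frac1{\sqrt8}(4,4,0,\dots)$ and $\frac1{\sqrt8}(4,0,4,0,\dots)$ lie in $\Lambda$, have norm $32/8=4$ and inner product $16/8=2$. So $r(\Lambda,R_c)>0$.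

$E_8^3$ has $720$ roots. For each root, $56$ roots have inner product 1 with it, and $126$ roots in the same copy and $480$ in the other two are orthogonal to it. So $r(E_8^3,R_a)=720\cdot56$ and $r(E_8^3,R_b)=720\cdot606$.

The norm-2 vectors of $D_{24}^+$ are the $2\cdot24\cdot23=1104$ vectors $\pm e_i\pm e_j$, since the spinor vectors have all coordinates half-odd and norm at least $24/4=6$. For a given root, $4\cdot22=88$ roots have inner product $1$ with it, as many have $-1$, and $1104-2-176=926$ are orthogonal to it. So $r(D_{24}^+,R_a)=1104\cdot88$ and $r(D_{24}^+,R_b)=1104\cdot926$.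

The $3\times3$ matrix of these coefficients has the row $(0,0,r(\Lambda,R_c))$, so its determinant is
$$\pm\,r(\Lambda,R_c)\cdot720\cdot1104\,(56\cdot926-88\cdot606),\qquad 56\cdot926-88\cdot606=51856-53328=-1472\neq0 .$$
Hence the three theta series are linearly independent. As $\dim M=3$ they form a basis, and because the matrix is invertible, a form in $M$ whose coefficients at $R_a,R_b,R_c$ vanish is $0$.

**Step 4: if $[F]$ exists for some $F\in M$, then $[F]=F$.** This converts existence into a condition on $F$ alone. By Step 2, (1) reads $[f](R)=f(R)$ at $R=R_a,R_b,R_c$. So $[F]-F\in M$ has zero coefficients there, and $[F]=F$ by Step 3. Since $[f]$ is constant on genera, we obtain: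

$(*)$ If $[F]$ exists for $F\in M$, then $f(R)$, $R>0$, depends only on the genus of $R$.

**Step 5: the Leech lattice tells $R_1$ from $R_2$.** It remains to violate $(*)$, and the two planes of Section 1 do it. They lie in one genus. Since $\Lambda$ has no vectors of norm 2, $r(\Lambda,R_1)=0$. For $R_2$ take a dodecad $C$ of the Golay code, $i\in C$, $j\notin C$. Let $y$ be $\frac1{\sqrt8}$ times the vector with entries $2$ on $C$ and $0$ elsewhere, and $x$ be $\frac1{\sqrt8}$ times the vector with entries $4$ at $i,j$ and $0$ elsewhere. Both are in $\Lambda$ with $m=0$: the sets of odd halves are $C$ and $\emptyset$, and the coordinate sums are $24$ and $8$. Moreover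
$$x^2=\tfrac{32}8=4,\qquad y^2=\tfrac{12\cdot4}8=6,\qquad (x,y)=\tfrac{8}{8}=1 .$$
So $r(\Lambda,R_2)>0$, contradicting $(*)$. This proves Theorem 1. $\blacksquare$

## 5. In weight twelve the domain is the Maass space

**Definition (Maass space).** The content of $R=\begin{pmatrix}2a&b\\b&2c\end{pmatrix}$ is $\gcd(a,b,c)$. The Maass space in $M_k^2(1,1)$ ($k$ even) consists of the $F$ for which there is a function $c$ with $f(R)=\sum_{\delta\mid\mathrm{cont}(R)}\delta^{k-1}c(\det R/\delta^2)$ for all nonzero $R\ge0$.

Example: for $R_c=2R_a$ the content is 2 and $f(R_c)=c(12)+2^{k-1}c(3)$.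

We prove Theorem 2. Let $\mathcal G\subset M$ be the subspace of forms for which $f(R)$, $R>0$, depends only on the genus of $R$.

**Step 1: $[F]$ exists exactly for $F\in\mathcal G$.** If $[F]$ exists, then $[F]=F$ and $F\in\mathcal G$ by Step 4 above. If $F\in\mathcal G$, the genus average of $f$ is $f$, so $[F]=F$ works.

**Step 2: $\mathcal G$ is the Maass space.** The Siegel Eisenstein series $E_{12}^{(2)}$ and the cusp form $\chi_{12}$ lie in the Maass space (Eichler–Zagier, *The Theory of Jacobi Forms*, §6). So their coefficients depend only on determinant and content. Both are genus invariants: the content is read off from each $\mathbb Z_p$, and the positive integers $\det R,\det R'$ of two forms in a genus differ by a unit at every $p$, so they are equal. Thus both forms lie in $\mathcal G$. They are independent, since one has constant term 1 and the other is a cusp form. As $\theta^2(\cdot,\Lambda)\notin\mathcal G$ and $\dim M=3$, we get $\mathcal G=\langle E_{12}^{(2)},\chi_{12}\rangle$.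

**Step 3: no theta series lies in $\mathcal G$.** We use the Siegel operator $\Phi$, which restricts a form to coefficients at $\begin{pmatrix}R&0\\0&0\end{pmatrix}$. It sends $E_{12}^{(2)}$ to $E_{12}$, $\chi_{12}$ to $0$, and $\theta^2(\cdot,Q)$ to $\theta^1(\cdot,Q)$. If $\theta^2(\cdot,Q)\in\mathcal G$, then $\theta^1(\cdot,Q)\in\mathbb CE_{12}$, and comparison of constant terms gives $\theta^1(\cdot,Q)=E_{12}=1+\frac{65520}{691}\mathbf e(\tau)+\cdots$. So $Q$ would have $65520/691\notin\mathbb Z$ vectors of norm 2, which is absurd. $\blacksquare$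

## 6. Degree $2k-1$: sublattices as orthogonal complements

For Theorem 3 the argument of Section 4 is not available: the level $q'$ is arbitrary, and we have no finite list of one-class genera that determines a form in $M_k^{n}(q',\chi')$. The contradiction must come from a property that modular forms have at every level. The property is that rational coefficients have bounded denominators. The plan is to find positive definite $R_\ell$, indexed by primes $\ell$, at which the genus averages are rational numbers that converge to $1/\mu(Q)$ without being equal to it. With bounded denominators that is impossible.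

What makes $n=2k-1$ tractable is that a sublattice of corank 1 is, up to index, the orthogonal complement of a vector. So the degree-$n$ coefficients become counts of vectors, which are coefficients of forms in one variable.

**The lattice.** Let $k\ge2$, $m=2k$, and $Q,d,t$ as in Theorem 3. Here $\gcd(4k,2k-1)=1$, so Dirichlet provides infinitely many prime values of $d$, all odd. The leading minors of $Q$ are $2,3,\dots,2k$ and
$$\det Q=2t\cdot\det A_{2k-1}-\det A_{2k-2}=4kt-(2k-1)=d .$$
So $Q$ is positive definite, contains roots, and $Q^\#/Q\cong\mathbb Z/d$. Its level is $d$. (For $x\in Q^\#$ we have $dx\in Q$, so $dx^2=(dx,x)$ is an integer, and $d\cdot dx^2=(dx)^2$ is even with $d$ odd, so $dx^2$ is even.) Since $d\equiv1-2k\pmod4$, we have $(-1)^kd\equiv1\pmod4$, and $\chi=\left(\frac{(-1)^kd}{\cdot}\right)$ is primitive mod $d$. For instance $k=2$ gives $n=3$ and $d=8t-3$.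

Let $Q_1,\dots,Q_H$ be the classes in the genus of $Q$ and $e_i=e(Q_i)$. Let $r_i(t)$, $r_Q(t)$ be the numbers of vectors $v$ with $v^2=2t$ in $Q_i$, $Q$ (from now on $t$ is also used as a running index), and
$$\bar r(t)=\mu(Q)^{-1}\sum_ir_i(t)/e_i .$$

**(F3)** Let $x$ be primitive in a lattice $N$ and $(x,N)=c\mathbb Z$. The map $y\mapsto(x,y)$ sends $N$ onto $c\mathbb Z$ with kernel $x^\perp$ and sends $\mathbb Zx\perp x^\perp$ onto $x^2\mathbb Z$. So $[N:\mathbb Zx\perp x^\perp]=x^2/c$, and comparing determinants, $\det x^\perp=\det N\cdot x^2/c^2$. Moreover $x/c\in N^\#$ has order $c$ modulo $N$.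

Let $\ell\nmid2d$ be a prime and $v\in Q_i$ with $v^2=2\ell$. Then $v$ is primitive: if $v=aw$, then $a^2(w^2/2)=\ell$, so $a=\pm1$. In (F3), $c$ divides $|Q_i^\#/Q_i|=d$ and $v^2=2\ell$, so $c=1$ and $\det v^\perp=2\ell d$.

**Claim A.** All lattices $v^\perp\subset Q_i$ ($v\in Q_i$, $v^2=2\ell$, all $i$) lie in one genus $\mathcal G_\ell$, of determinant $2\ell d$.

*Proof.* The purpose is to make all these lattices visible to one genus average. We work over each $\mathbb Z_p$, where $Q_i\otimes\mathbb Z_p\cong Q_p:=Q\otimes\mathbb Z_p$, and show that $v^\perp$ is determined.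

If $p\nmid2\ell d$, then $Q_p=\langle2\ell\rangle\perp v^\perp$, and $v^\perp$ is unimodular of determinant $d/(2\ell)$ modulo squares. Use (F1).

If $p=d$, write $Q_d=U\perp\langle d\varepsilon\rangle$ with $U$ unimodular. As $v^2$ is a unit, $Q_d=\langle2\ell\rangle\perp v^\perp$. The determinant of $v^\perp$ is $d$ times a unit, so $v^\perp=U'\perp\langle d\varepsilon'\rangle$ with $U'$ unimodular. Then $(\langle2\ell\rangle\perp U')\perp\langle d\varepsilon'\rangle$ is a Jordan decomposition of $Q_d$, and by (F1) $\det U'$ and $\varepsilon'$ are determined modulo squares.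

If $p=\ell$, then $Q_\ell$ is unimodular and $v$ is primitive, so there is $u$ with $(u,v)=1$. The plane $P=\mathbb Z_\ell v+\mathbb Z_\ell u$ has determinant $\delta=2\ell u^2-1\equiv-1\pmod\ell$, so $\delta\in-(\mathbb Z_\ell^\times)^2$ and $Q_\ell=P\perp P'$ with $P'$ unimodular of determinant $-d$ modulo squares. The vectors $xu+yv$ orthogonal to $v$ satisfy $x+2\ell y=0$, so $v^\perp\cap P$ is generated by $w=2\ell u-v$, and
$$w^2=4\ell^2u^2-4\ell+2\ell=2\ell\delta .$$
So $v^\perp\cong\langle2\ell\delta\rangle\perp P'\cong\langle-2\ell\rangle\perp P'$, which is determined.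

If $p=2$, then $Q_2$ is even unimodular; choose $u$ with $(u,v)=1$ and put $P=\mathbb Z_2v+\mathbb Z_2u$, of determinant $2\ell u^2-1$, a unit. So $Q_2=P\perp P'$ with $P'$ even unimodular of rank $2k-2\ge2$. By (F2) $P'$ contains $H$ or $\begin{pmatrix}2&1\\1&2\end{pmatrix}$, hence a vector $z$ of norm $2\cdot$odd. If $u^2\equiv2\pmod4$, replace $u$ by $u+z$: still $(u+z,v)=1$, and $(u+z)^2=u^2+z^2\equiv0\pmod4$. With the new $u$ (and the new $P,P'$) we have $\delta=2\ell u^2-1\equiv-1\pmod8$, so $-\delta$ is a square, $P'$ is even unimodular of determinant $-d$ modulo squares, and is determined by (F2). As before $v^\perp\cong\langle2\ell\delta\rangle\perp P'\cong\langle-2\ell\rangle\perp P'$. $\square$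

**Claim B.** Every sublattice $L\subset Q_i$ of rank $n$ and determinant $2\ell d$ equals $v^\perp$ for some $v\in Q_i$ with $v^2=2\ell$, unique up to sign.

*Proof.* This is the converse, needed to count sublattices by vectors. Let $x$ be a primitive generator of $L^\perp$ in $Q_i$, $(x,Q_i)=c\mathbb Z$ and $s=[x^\perp:L]$. By (F3), $2\ell d=\det L=s^2d\,x^2/c^2$, that is,
$$\ell c^2=\frac{x^2}2s^2 ,$$
and $c$ divides $d$, so $c\in\{1,d\}$.

If $c=1$, then $s^2\mid\ell$ gives $s=1$, $x^2=2\ell$ and $L=x^\perp$.

If $c=d$, then $s^2\mid\ell d^2$ gives $s\in\{1,d\}$. If $s=d$, then $x^2=2\ell$; but $x^2\in(x,Q_i)=d\mathbb Z$, a contradiction. If $s=1$, then $y=x/d\in Q_i^\#\setminus Q_i$ has $y^2=2\ell$. In $Q_d=U\perp\mathbb Z_de$ with $e^2=d\varepsilon$ the dual is $U\perp\mathbb Z_d\frac ed$, so $y=u+z\frac ed$ with $u\in U$, and $z$ is a unit because $y\notin Q_i$. Then $y^2=u^2+z^2\varepsilon/d\notin\mathbb Z_d$, a contradiction.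

So $L=x^\perp$ with $x^2=2\ell$. Any $v$ as in the claim is primitive and spans $L^\perp$, so $v=\pm x$. $\square$

By Claims A and B, the sublattices of $Q$ that belong to $\mathcal G_\ell$ are exactly the $v^\perp$, $v^2=2\ell$, and their number is $r_Q(\ell)/2$.

For the weight of $\mathcal G_\ell$ we need two standard tools.

**(F4)** If $e_i=|O(Q_i)|$ and $O(Q_i)$ acts on a finite set $X_i$, then $\sum_i|X_i|/e_i$ is the sum of $1/|\mathrm{Stab}|$ over all orbits. So it is the sum of $1/|\mathrm{Aut}|$ over isometry classes of pairs (lattice, element).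

**Definition (discriminant form).** For an even lattice $L$ it is the group $L^\#/L$ with $q_L(x+L)=x^2\in\mathbb Q/2\mathbb Z$.

It depends only on the genus of $L$. Example: for $L=\mathbb Zv$, $v^2=2\ell$, the group is $\mathbb Z/2\ell$, generated by $v/2\ell$, and $q_L(a)=a^2/(2\ell)\bmod2$. An isometry of this form is multiplication by a unit $u$ with $u^2\equiv1\pmod{4\ell}$. As $\ell$ is odd, this means $u$ odd and $u\equiv\pm1\pmod\ell$, so $u\equiv\pm1\pmod{2\ell}$.

**Claim C.** If some $r_i(\ell)>0$, then $\sum_ir_i(\ell)/e_i=2\mu(\mathcal G_\ell)$.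

*Proof.* The idea is to count pairs (lattice, vector) through the orthogonal complement of the vector. By (F4) the left side is $\sum1/|\mathrm{Aut}(Q',v')|$ over isometry classes of pairs with $Q'$ in the genus of $Q$, $v'\in Q'$, $v'^2=2\ell$. By Claim A, $v'^\perp\in\mathcal G_\ell$. For $L\in\mathcal G_\ell$ let $\mathcal O(L)$ be the set of lattices $Q'\supset L\perp\mathbb Zv$ ($v^2=2\ell$) in the space $\mathbb QL\perp\mathbb Qv$ that lie in the genus of $Q$ and satisfy $v^\perp\cap Q'=L$. An isometry between two such $Q'$ that fixes $v$ maps $L$ to $L$. So pairs with $v'^\perp\cong L$ correspond to $O(L)$-orbits on $\mathcal O(L)$, with automorphism groups the stabilizers. Hence the sum is $\sum_L|\mathcal O(L)|/e(L)$ over the classes $L$ of $\mathcal G_\ell$, and we must show $|\mathcal O(L)|=2$.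

Let $Q'\in\mathcal O(L)$. Since $\det(L\perp\mathbb Zv)=4\ell^2d$ and $\det Q'=d$, the group $Q'/(L\perp\mathbb Zv)\subset L^\#/L\oplus(\mathbb Zv)^\#/\mathbb Zv$ has order $2\ell$. It projects injectively to $(\mathbb Zv)^\#/\mathbb Zv\cong\mathbb Z/2\ell$, because $Q'\cap\mathbb QL=L$, and injectively to $L^\#/L$, because $Q'\cap\mathbb Qv=\mathbb Zv$ ($v$ is primitive). As $|L^\#/L|=2\ell d$ with $\gcd(2\ell,d)=1$, its image in $L^\#/L$ is the unique subgroup $B$ of order $2\ell$. So it is the graph of an isomorphism $\gamma:B\to\mathbb Z/2\ell$, and evenness of $Q'$ means that $\gamma$ changes the sign of the quadratic form mod 2.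

Conversely such a $\gamma$ defines an even lattice $Q_\gamma\supset L\perp\mathbb Zv$ of determinant $4\ell^2d/(2\ell)^2=d$ with $v^\perp\cap Q_\gamma=L$. It lies in the genus of $Q$. For $p\nmid2\ell$ it is $L_p\perp\langle2\ell\rangle$, and $L_p$ is isometric over $\mathbb Z_p$ to a complement $v'^\perp$ in a lattice of the genus, for which $v'^\perp\perp\langle2\ell\rangle=Q_p$. At $p=\ell$ it is unimodular of determinant $d$, and at $p=2$ it is even unimodular of determinant $d$; use (F1) and (F2).

The set of such $\gamma$ is nonempty, since discriminant forms are constant on genera and one pair $(Q',v')$ exists. Two such $\gamma$ differ by an isometry of the discriminant form of $\mathbb Zv$, that is, by $\pm1$, and $1\ne-1$ in $\mathbb Z/2\ell$. So there are exactly two. $\square$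

**The genus average at $\mathcal G_\ell$.** Let $F=\theta^n(\cdot,Q)$, let $[f](R)$ denote the genus averages of $r(Q,\cdot)$, and let $R_\ell\in\mathcal G_\ell$. The sum $\sum_je(R_j)^{-1}r(Q,R_j)$ over the classes of $\mathcal G_\ell$ counts the sublattices of $Q$ in $\mathcal G_\ell$, so by Claim C
$$\mu(Q)\,[f](R_\ell)=\mu(Q)\,\frac{r_Q(\ell)/2}{\mu(\mathcal G_\ell)}=\frac{r_Q(\ell)}{\bar r(\ell)} .\tag{3}$$

## 7. The Eisenstein part and the cuspidal part of $\theta_Q$

Formula (3) compares $\theta_Q=\sum r_Q(t)\mathbf e(t\tau)\in M_k(\Gamma_0(d),\chi)$ with $E:=\sum\bar r(t)\mathbf e(t\tau)$. By Siegel, $E$ lies in the Eisenstein space and $g:=\theta_Q-E$ is a cusp form. Write $a_g(t)$ for its coefficients.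

**Step 1: determine $E$.** The purpose is to know the size of $\bar r(\ell)$. As $\chi$ is primitive mod $d$, the Eisenstein space is spanned by
$$E_\infty=1+C_1\sum_{t\ge1}\Big(\sum_{\delta\mid t}\chi(\delta)\delta^{k-1}\Big)\mathbf e(t\tau),\qquad E_0=\sum_{t\ge1}\Big(\sum_{\delta\mid t}\chi(t/\delta)\delta^{k-1}\Big)\mathbf e(t\tau),\qquad C_1=\frac2{L(1-k,\chi)} .$$
The constant term of $E$ is 1, so $E=E_\infty+cE_0$ for some $c$. To find $c$, sum the coefficients of $\theta_Q=E_\infty+cE_0+g$ over $t\le X$.

The number of $x\in Q$ with $x^2\le2X$ is asymptotic to the volume of a ball of radius $\sqrt{2X}$ in dimension $2k$ divided by $\sqrt d$, that is, to $\frac{(2\pi)^kX^k}{k!\sqrt d}$. For $E_0$,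
$$\sum_{a\le X}\chi(a)\sum_{\delta\le X/a}\delta^{k-1}=\sum_{a\le X}\chi(a)\Big(\frac{X^k}{ka^k}+O\big((X/a)^{k-1}\big)\Big)=L(k,\chi)\frac{X^k}k+O(X^{k-1}\log X).$$
For $E_\infty$, partial summation and the boundedness of $\sum_{\delta\le Y}\chi(\delta)$ give $\sum_{\delta\le Y}\chi(\delta)\delta^{k-1}=O(Y^{k-1})$. Summing over $Y=X/a$, $a\le X$, gives $O(X^{k-1}\log X)$. For $g$, Deligne's bound $a_g(t)=O(t^{(k-1)/2+\epsilon})$ gives $O(X^{(k+1)/2+\epsilon})=o(X^k)$, since $k>1$. Comparing the terms in $X^k$,
$$c=\frac{(2\pi)^k}{(k-1)!\sqrt d\,L(k,\chi)}>0 .\tag{4}$$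
The functional equation gives $|L(1-k,\chi)|=2(k-1)!\,d^{k-1/2}(2\pi)^{-k}L(k,\chi)$, hence
$$|C_1|=c\,d^{1-k} .\tag{5}$$

**Step 2: $g\ne0$ for large $d$.** Without this, (3) would be constantly 1. Suppose $g=0$. Since $Q$ has roots, $2\le r_Q(1)=C_1+c\le2c$. The Euler product gives $L(k,\chi)\ge\prod_p(1+p^{-k})^{-1}=\zeta(2k)/\zeta(k)$, so
$$2\le2c\le2\,\frac{(2\pi)^k\zeta(k)}{(k-1)!\,\zeta(2k)\sqrt d},$$
which is false for large $d$. This is the only place where $d$ must be large. (For $k=2$, $\zeta(2)/\zeta(4)=15/\pi^2$ and the bound reads $2\le120/\sqrt d$, so every prime $d=8t-3>3600$ will do.)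

**Step 3: the averages converge.** By (5) and $d\ge3$,
$$\bar r(\ell)=C_1\big(1+\chi(\ell)\ell^{k-1}\big)+c\big(\chi(\ell)+\ell^{k-1}\big)\ge c(\ell^{k-1}-1)-\tfrac c3(1+\ell^{k-1})=c\big(\tfrac23\ell^{k-1}-\tfrac43\big).$$
So $\bar r(\ell)>0$ for large $\ell$, and then $\mathcal G_\ell$ exists. By Deligne $a_g(\ell)=O(\ell^{(k-1)/2})$. Hence by (3)
$$\mu(Q)\,[f](R_\ell)=1+\frac{a_g(\ell)}{\bar r(\ell)}\longrightarrow1\qquad(\ell\to\infty).\tag{6}$$

If the rational numbers $[f](R_\ell)$ had bounded denominators, (6) would force $a_g(\ell)=0$ for large $\ell$. So we need two things: many primes with $a_g(\ell)\ne0$, and a reason for bounded denominators. Applying integrality directly to the hypothetical form $G$ of degree $n$ meets an obstacle: its coefficients at degenerate matrices are unknown, and we have not even rationality for them. The way around is to use only matrices $R_\ell$ that share a fixed block of size $n-1$; they are seen by a form in one variable of weight $k-\frac{n-1}2=1$. That forces us to choose the primes $\ell$ with care.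

## 8. Primes represented by a binary form with $a_g(\ell)\neq0$

**Lemma D.** (i) $a_g(\ell)\ne0$ for infinitely many primes $\ell$. (ii) If $a_g(\ell_0)\ne0$, $\ell_0\nmid d$ a prime, and $K/\mathbb Q$ is finite Galois and unramified at $\ell_0$, then there are infinitely many primes $\ell$ with $a_g(\ell)\ne0$ whose Frobenius class in $\mathrm{Gal}(K/\mathbb Q)$ is that of $\ell_0$.

*Proof.* The idea is to realize $\ell\mapsto a_g(\ell)$ as a continuous function of Frobenius elements. As $\chi$ is primitive mod $d$, $S_k(\Gamma_0(d),\chi)$ has a basis of newforms $f_i$; write $g=\sum c_if_i$. Choose a prime $\lambda$ (with $\lambda\ne\ell_0$ in (ii)) and an isomorphism $\mathbb C\cong\overline{\mathbb Q}_\lambda$. Let $\rho_i$ be the $\lambda$-adic representation of $f_i$ (Eichler–Shimura, Deligne), unramified outside $d\lambda$ with $\mathrm{tr}\,\rho_i(\mathrm{Frob}_\ell)=a_{f_i}(\ell)$ for $\ell\nmid d\lambda$. The $\rho_i$ are irreducible (Ribet) and pairwise non-isomorphic (strong multiplicity one), so their characters are linearly independent. As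 $g\ne0$, $\Psi=\sum c_i\,\mathrm{tr}\,\rho_i$ is a nonzero continuous class function, unramified outside $d\lambda$, with $\Psi(\mathrm{Frob}_\ell)=a_g(\ell)$.

For (i), the set $\{\Psi\ne0\}$ is nonempty, open and invariant under conjugation. It contains a coset $\sigma N$ of an open normal subgroup $N$. By Chebotarev there are infinitely many $\ell$ with a Frobenius element in $\sigma N$, and for these $a_g(\ell)\ne0$.

For (ii), fix a Frobenius element $\sigma_0$ at $\ell_0$ in the Galois group of the maximal extension of $\mathbb Q$ unramified outside $d\lambda$, the ramified primes of $K$ and $\infty$. The set of $\sigma$ with $\Psi(\sigma)\neq0$ and $\sigma|_K=\sigma_0|_K$ is open and contains $\sigma_0$. By Chebotarev again, infinitely many $\ell$ have a Frobenius element in it. $\square$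

**Step 1: a plane $S$ in $Q$.** We want infinitely many of the vectors $v$ of norm $2\ell$ in one plane, so that their complements share a lattice. By Lemma D(i) and since $r_Q(\ell)=\bar r(\ell)+a_g(\ell)>0$ for large $\ell$, choose a prime $\ell_0\nmid2d$ with $a_g(\ell_0)\ne0$ and $v_0\in Q$ with $v_0^2=2\ell_0$. We saw in Section 6 that $(v_0,Q)=\mathbb Z$. Pick $v_1\in Q$ with $(v_0,v_1)=1$. Then $v_0,v_1$ are independent: otherwise $v_1=av_0$ with $a\in\mathbb Z$ ($v_0$ is primitive) and $(v_0,v_1)=2\ell_0a\ne1$. Put $S=\mathbb Zv_0+\mathbb Zv_1$ and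
$$\varphi(x,y)=\tfrac12(xv_0+yv_1)^2=\ell_0x^2+xy+\gamma y^2,\qquad\gamma=\tfrac12v_1^2\in\mathbb Z .$$
This form is primitive and positive definite, of discriminant $\Delta=1-4\ell_0\gamma<0$, which is odd and prime to $\ell_0$.

**Step 2: the set $\mathcal P$.** We select primes by a Frobenius condition that $\ell_0$ already satisfies. Let $K_\Delta$ be the ring class field of discriminant $\Delta$; it is Galois over $\mathbb Q$ and unramified outside $\Delta$. The Artin map identifies the form class group with $\mathrm{Gal}(K_\Delta/\mathbb Q(\sqrt\Delta))$. A prime $\ell\nmid2\Delta$ is represented by $\varphi$ exactly when it splits in $\mathbb Q(\sqrt\Delta)$ and the Frobenius elements of the primes above it are the class of $\varphi$ or its inverse. So whether $\varphi$ represents $\ell$ depends only on the Frobenius class of $\ell$ in $\mathrm{Gal}(K_\Delta/\mathbb Q)$ (see Cox, *Primes of the form $x^2+ny^2$*, §9). Now $\varphi(1,0)=\ell_0$ and $\ell_0\nmid2d\Delta$. By Lemma D(ii) the set $\mathcal P$ of primes $\ell\nmid2d\Delta$ that are represented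 by $\varphi$ and satisfy $a_g(\ell)\ne0$ is infinite.

**Step 3: a common block.** For $\ell\in\mathcal P$ choose $v_\ell\in S$ with $v_\ell^2=2\ell$ and let $L_\ell=v_\ell^\perp\subset Q$, a member of $\mathcal G_\ell$. It contains the fixed lattice $T=S^\perp\cap Q$ of rank $n-1=2k-2$. As $T$ is an orthogonal complement in $Q$, it is primitive in $Q$ and so in $L_\ell$. Extend a fixed basis of $T$ (and write $T$ for its Gram matrix) to a basis of $L_\ell$. Adding an element $\lambda$ of $T$ to the last basis vector changes $b$ below into $b+T\lambda$. So in a suitable basis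
$$L_\ell\ \leftrightarrow\ \begin{pmatrix}T&b\\b^t&2s\end{pmatrix},\qquad b\text{ in a fixed finite set of representatives of }\mathbb Z^{n-1}/T\mathbb Z^{n-1} .\tag{7}$$

## 9. From degree $2k-1$ to weight one

Suppose $G=\sum c_G(R)\exp\{\pi i\,\sigma(RZ)\}\in M_k^n(q',\chi')$ satisfies $c_G(R)=[f](R)$ for all $R>0$.

**Step 1: Fourier–Jacobi coefficient and theta decomposition.** This step isolates the coefficients (7). Write $Z=\begin{pmatrix}W&z\\z^t&\tau\end{pmatrix}$ with $W\in\mathbb H_{n-1}$, and $T^{-1}[b]=b^tT^{-1}b$. Collecting the terms with upper left block $T$, the coefficient of $\exp\{\pi i\,\sigma(TW)\}$ in $G$ is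
$$\phi_T(\tau,z)=\sum_{b,s}c_G\begin{pmatrix}T&b\\b^t&2s\end{pmatrix}\mathbf e(s\tau+b^tz).$$
Invariance of $c_G$ under $\begin{pmatrix}1&\lambda\\0&1\end{pmatrix}\in SL_n(\mathbb Z)$ means that $(b,2s)$ may be replaced by $(b+T\lambda,\ 2s+2\lambda^tb+\lambda^tT\lambda)$. This leaves $s-\frac12T^{-1}[b]$ unchanged. So $\phi_T=\sum_\beta h_\beta\vartheta_\beta$ over $\beta\in\mathbb Z^{n-1}/T\mathbb Z^{n-1}$, where
$$h_\beta(\tau)=\sum_sc_G\begin{pmatrix}T&\beta\\\beta^t&2s\end{pmatrix}\mathbf e\big((s-\tfrac12T^{-1}[\beta])\tau\big),\qquad\vartheta_\beta(\tau,z)=\sum_{b\equiv\beta\,(T\mathbb Z^{n-1})}\mathbf e\big(\tfrac12T^{-1}[b]\tau+b^tz\big).\tag{8}$$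
The smallest example is $n=2$, $T=(2)$: then $\beta\in\{0,1\}$, $\frac12T^{-1}[b]=b^2/4$, and the coefficient at $\begin{pmatrix}2&b\\b&2s\end{pmatrix}$ depends only on $4s-b^2$.

**Step 2: $h_\beta$ has weight one.** An element $M=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in SL_2(\mathbb Z)$ (in this step $a,b,c,d$ are its entries) embeds into $Sp_n(\mathbb Z)$, acting by
$$(W,z,\tau)\mapsto\Big(W-\frac{c\,zz^t}{c\tau+d},\ \frac z{c\tau+d},\ M\tau\Big)$$
with automorphy factor $c\tau+d$. For functions of $(\tau,z)$ put
$$(\phi|_{w}M)(\tau,z)=(c\tau+d)^{-w}\,\mathbf e\Big(-\frac{c\,z^tTz}{2(c\tau+d)}\Big)\phi\Big(M\tau,\frac z{c\tau+d}\Big).$$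
Then $\phi_T|_kM$ is the coefficient of $\exp\{\pi i\,\sigma(TW)\}$ in $G|_kM$. For $M\in\Gamma(q')$ we have $\chi'(d)=1$, so $\phi_T|_kM=\phi_T$. The vector $(\vartheta_\beta)$ satisfies $\vartheta_\beta|_{k-1}M=\sum_{\beta'}\rho(M)_{\beta\beta'}\vartheta_{\beta'}$ for $M\in SL_2(\mathbb Z)$. Here the weight is $(n-1)/2=k-1$, and $\rho$ is a Weil representation, trivial on some $\Gamma(N_1)$ since $T$ is even of even rank. So for $M\in\Gamma(q'N_1)$
$$\sum_\beta h_\beta\vartheta_\beta=\phi_T|_kM=\sum_\beta(h_\beta|_1M)\,\vartheta_\beta .$$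
For fixed $\tau$ the $\vartheta_\beta(\tau,\cdot)$ are linearly independent, because they involve disjoint sets of exponentials $\mathbf e(b^tz)$. Hence $h_\beta|_1M=h_\beta$. Each $h_\beta$ is holomorphic on the upper half-plane, being up to an exponential factor a Fourier coefficient of $\phi_T$ in $z$.

**Step 3: $h_\beta$ is holomorphic at all cusps.** Let $M\in SL_2(\mathbb Z)$. Since $G$ is modular on the principal congruence subgroup of level $q'$ (there $\det D\equiv1$), which is normal, $G|_kM$ is modular on it too. By Koecher its Fourier coefficients are supported on $R\ge0$ with $q'R\in\mathcal A_n$. So $\phi_T|_kM$ has terms $\mathbf e(s\tau+b^tz)$ only with $2s\ge T^{-1}[b]$. On the other hand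
$$\phi_T|_kM=\sum_{\beta'}h'_{\beta'}\vartheta_{\beta'},\qquad h'_{\beta'}=\sum_\beta\rho(M)_{\beta\beta'}\,h_\beta|_1M .$$
Comparing the coefficients of $\mathbf e(b^tz)$ with $b\equiv\beta'$, we see that $h'_{\beta'}$ is a series in $\mathbf e\big((s-\frac12T^{-1}[b])\tau\big)$ with nonnegative exponents. As $\rho(M)$ is invertible, each $h_\beta|_1M$ is a linear combination of the $h'_{\beta'}$ and so is holomorphic at $\infty$. Hence $h_\beta$ is a modular form of weight 1 on $\Gamma(N_2)$ for some $N_2$, which we may enlarge so that all exponents in (8) lie in $\frac1{N_2}\mathbb Z$.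

**Step 4: rationality.** Put $h^*(\tau)=h_\beta(N_2\tau)=\sum_{j\ge0}c_j\mathbf e(j\tau)$ and $N=N_2^2$. For $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Gamma_1(N)$,
$$N_2\cdot\frac{a\tau+b}{c\tau+d}=\begin{pmatrix}a&N_2b\\c/N_2&d\end{pmatrix}(N_2\tau)$$
with a matrix in $\Gamma(N_2)$ and the same automorphy factor, so $h^*\in M_1(\Gamma_1(N))$. For $R=\begin{pmatrix}T&\beta\\\beta^t&2s\end{pmatrix}$ we have $\det R=\det T\,(2s-T^{-1}[\beta])$. So for $j\ge1$ the number $c_j$ is $0$ or a coefficient of $G$ at a positive definite matrix, that is, a genus average, and $c_j\in\mathbb Q$. Only $c_0$, which belongs to a degenerate matrix, is unknown.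

Let $\Delta_{12}=\mathbf e(\tau)\prod_{j\ge1}(1-\mathbf e(j\tau))^{24}$. Then $h^*\Delta_{12}\in S_{13}(\Gamma_1(N))$, a space that has a basis with coefficients in $\mathbb Z$ (Shimura, *Introduction to the Arithmetic Theory of Automorphic Functions*, Thm. 3.52). Therefore, for $\sigma\in\mathrm{Aut}(\mathbb C)$ applied to coefficients, $(h^*\Delta_{12})^\sigma\in S_{13}(\Gamma_1(N))$. Dividing by $\Delta_{12}$, which has integral coefficients and no zeros in the upper half-plane, we see that $(h^*)^\sigma$ is invariant of weight 1 under $\Gamma_1(N)$. Then $(h^*)^\sigma-h^*=\sigma(c_0)-c_0$ is a constant invariant of weight 1 under $\begin{pmatrix}1&0\\N&1\end{pmatrix}$. A constant $C$ with $C=(N\tau+1)^{-1}C$ for all $\tau$ is $0$. So $\sigma(c_0)=c_0$ for all $\sigma$, and $c_0\in\mathbb Q$.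

**Step 5: bounded denominators.** Now $h^*\Delta_{12}$ has rational coefficients. Its coordinates in the integral basis solve a linear system with integral matrix and rational right side, so they are rational, and $h^*\Delta_{12}$ has bounded denominators. Dividing by $\Delta_{12}\in\mathbf e(\tau)\big(1+\mathbf e(\tau)\mathbb Z[[\mathbf e(\tau)]]\big)$ preserves this. So the $c_j$ have bounded denominators.

**Step 6: the contradiction.** By (7) only finitely many $\beta$ occur, so there is $N_0\ge1$ with $N_0[f](L_\ell)\in\mathbb Z$ for all $\ell\in\mathcal P$. By (6) these integers converge to $N_0/\mu(Q)$ as $\ell\to\infty$ in $\mathcal P$. A convergent sequence of integers is eventually equal to its limit, so $\mu(Q)[f](L_\ell)=1$ for all large $\ell\in\mathcal P$. By (6) again $a_g(\ell)=0$ for these $\ell$, which contradicts the definition of $\mathcal P$. This proves Theorem 3. $\blacksquare$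

## 10. Degree two, weights divisible by four

For Theorem 4 the strategy is different. Twist the theta series by a cusp form $f$, take genus averages at prime determinants $D$, and compare sizes. The averages will turn out to be of size $|e(D)|/h(-D)$, where $e(D)\asymp D^{k-3/2}$ is an Eisenstein coefficient and $h(-D)$ a class number. This is too small for a form with an Eisenstein part and too large for a form without one.

Let $k\equiv0\pmod4$, $k\ge12$. Suppose $[\theta^2(\cdot,Q_i)]$ is defined for all classes $Q_1,\dots,Q_H$ of even unimodular positive forms of rank $2k$ (these form one genus, of weight $\mu(Q)$), $e_i=e(Q_i)$. Let $f=\sum a_f(t)\mathbf e(t\tau)\in S_k(SL_2(\mathbb Z))$ be a normalized Hecke eigenform, which exists for these $k$, and put $\theta_Q=\theta^1(\cdot,Q)$,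
$$\psi(Q)=\int_{SL_2(\mathbb Z)\backslash\mathbb H}\theta_Q\,\bar f\,y^{k-2}\,dx\,dy,\qquad F_\psi=\sum_i\psi(Q_i)e_i^{-1}\theta^2(\cdot,Q_i).$$
By linearity $G=[F_\psi]\in M_k^2(1,1)$ exists.

**Step 1: the genus of determinant $D$.** We choose determinants with a single genus. Let $D\equiv3\pmod4$ be a prime, $D>3$, $\chi=\left(\frac{-D}\cdot\right)$, $h=h(-D)$. The even binary positive $R$ with $\det R=D$ are the forms of the fundamental discriminant $-D$, and for a prime discriminant they form one genus. Each has exactly the two proper automorphisms $\pm1$, and a sum over $GL_2(\mathbb Z)$-classes with weights $1/e(R)$ is half the sum over $SL_2(\mathbb Z)$-classes with weights $\frac12$. So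
$$\mu(R)=\tfrac12\cdot\tfrac h2=\tfrac h4 .$$
For $D=23$ this is the weight $\frac34$ of Section 1. Let $C(D)$ be the value of the coefficients of $G$ on this genus.

**Step 2: counting pairs by gluing.** This step rewrites $C(D)$ through the orthogonal complements. By (1), $\mu(R)C(D)=\sum_i\psi(Q_i)e_i^{-1}\#\{L\subset Q_i\}$, where $L$ runs over the sublattices of rank 2 and determinant $D$. As $D$ is squarefree, such an $L$ is primitive. With $M=L^\perp$, the lattice $Q_i$ is obtained from $L\perp M$ by an isomorphism $\gamma:L^\#/L\to M^\#/M$ of groups $\cong\mathbb Z/D$ that changes the sign of the discriminant form; namely $Q_i/(L\perp M)$ is the graph of $\gamma$.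

So $M$ is even, positive definite, of rank $2k-2$, with discriminant form opposite to that of $R$. Such lattices form one genus $R'$: their determinant is $D$; for $p\ne D$ they are unimodular over $\mathbb Z_p$ (even at 2), determined by (F1), (F2); and over $\mathbb Z_D$ they are $U\perp\langle D\varepsilon\rangle$, where the discriminant form determines $\varepsilon$ modulo squares and then $\det M=D$ determines $\det U$. We write $\mu(R')$ for its weight (with value $0$ if there were no such $M$; Step 5 excludes this).

For any $L$ in the genus of $R$ and $M$ in the genus $R'$ there are exactly two such $\gamma$, differing by sign: multiplication by $u$ preserves a nondegenerate form on $\mathbb Z/D$ exactly when $u^2\equiv1\pmod D$. Each $\gamma$ gives an even unimodular $Q_\gamma$, with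
$$\theta_{Q_\gamma}=\sum_{x\in L^\#/L}\theta_{L+x}\,\theta_{M+\gamma x},\tag{9}$$
which is independent of the sign of $\gamma$, because $\theta_{M-y}=\theta_{M+y}$. Isometry classes of pairs $(Q',L')$ correspond to triples: classes $L$, $M$ and an orbit of $O(L)\times O(M)$ on the set of $\gamma$. Hence by (F4)
$$\mu(R)C(D)=\sum_{L,M}\frac1{e(L)e(M)}\sum_\gamma\psi(Q_\gamma).\tag{10}$$

**Step 3: summation over $M$ and unfolding.** Siegel's theorem turns the sum over $M$ into an Eisenstein series. Identify the discriminant groups $M^\#/M$ with $L^\#/L$ by some $\gamma$; the choice does not matter, since the only choices are $\pm\gamma$ and theta series of cosets are even. Let $\mathfrak e_x$ be the standard basis vectors indexed by $x$. By Siegel's theorem for cosets (Siegel–Weil; weight $k-1>2$),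
$$\sum_Me(M)^{-1}(\theta_{M+x})_x=\mu(R')\,\mathbf E,\qquad\mathbf E=\sum_{\gamma\in\Gamma_\infty\backslash SL_2(\mathbb Z)}\mathfrak e_0|_{k-1}\gamma,\qquad\Gamma_\infty=\Big\{\pm\begin{pmatrix}1&b\\0&1\end{pmatrix}\Big\},$$
where $|_{k-1}$ is the vector-valued action $(v|_{k-1}\gamma)(\tau)=(c\tau+d)^{1-k}\rho_M(\gamma)^{-1}v(\gamma\tau)$ with the Weil representation $\rho_M$ of $(\theta_{M+x})_x$. Let $\rho_L$ be the Weil representation, in weight 1, of $(\theta_{L+x})_x$. As the discriminant forms are opposite, the bilinear pairing $B(u,v)=\sum_xu_xv_x$ satisfies $B(\rho_L(\gamma)u,\rho_M(\gamma)v)=B(u,v)$. With $\Theta_L=(\theta_{L+x})_x$,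
$$B(\Theta_L,\mathfrak e_0|_{k-1}\gamma)(\tau)=(c\tau+d)^{-k}B\big(\rho_L(\gamma)^{-1}\Theta_L(\gamma\tau),\rho_M(\gamma)^{-1}\mathfrak e_0\big)=(\theta_L|_k\gamma)(\tau).$$
So by (9) $\sum_Me(M)^{-1}\theta_{Q_\gamma}=\mu(R')\sum_{\gamma\in\Gamma_\infty\backslash SL_2(\mathbb Z)}\theta_L|_k\gamma$ for either choice of the gluing.

Integrating against $\bar f$ and unfolding,
$$\int_{SL_2(\mathbb Z)\backslash\mathbb H}\Big(\sum_\gamma\theta_L|_k\gamma\Big)\bar f\,y^{k-2}dx\,dy=\int_0^\infty\!\!\int_0^1\theta_L\,\bar f\,y^{k-2}dx\,dy=\sum_{t\ge1}r_L(t)a_f(t)\int_0^\infty e^{-4\pi ty}y^{k-2}dy,$$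
where $r_L(t)=\#\{x\in L:x^2=2t\}$ and the $a_f(t)$ are real. This converges absolutely: $f$ decays exponentially as $y\to\infty$, and near $y=0$ the bounds $\theta_L\ll1+y^{-1}$ and $f\ll y^{-k/2}$ give an integrand $\ll y^{k/2-3}$, integrable as $k>4$. The same bound $a_f(t)\ll t^{k/2}$ justifies integrating termwise in $y$, since $\sum r_L(t)t^{1-k/2}<\infty$. The inner integral is $\Gamma(k-1)(4\pi t)^{1-k}$. With $\kappa=\Gamma(k-1)/(4\pi)^{k-1}$ and the two choices of gluing, (10) becomes
$$\mu(R)C(D)=2\mu(R')\,\kappa\sum_L\frac1{e(L)}\sum_{t\ge1}r_L(t)a_f(t)t^{1-k}.\tag{11}$$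

**Step 4: an $L$-value.** Now we sum over $L$. Dirichlet's formula gives $\sum_{SL_2\text{-classes}}r_A(t)=2\sum_{\delta\mid t}\chi(\delta)$, so
$$\sum_Lr_L(t)/e(L)=\tfrac12\cdot\tfrac12\cdot2\sum_{\delta\mid t}\chi(\delta)=\tfrac12\sum_{\delta\mid t}\chi(\delta).$$
The Dirichlet series with coefficients $a_f(t)\sum_{\delta\mid t}\chi(\delta)$ has an Euler product. If $\alpha,\alpha'$ are the parameters of $f$ at $p$, $\alpha\alpha'=p^{k-1}$, and $A(Y)=\big((1-\alpha Y)(1-\alpha'Y)\big)^{-1}=\sum_ja_f(p^j)Y^j$, then for $\chi(p)\ne1$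
$$\sum_ja_f(p^j)\frac{1-\chi(p)^{j+1}}{1-\chi(p)}Y^j=\frac{A(Y)-\chi(p)A(\chi(p)Y)}{1-\chi(p)}=\big(1-\chi(p)p^{k-1}Y^2\big)A(Y)A(\chi(p)Y).$$
The last expression equals the left-hand sum $\sum_ja_f(p^j)\big(1+\chi(p)+\dots+\chi(p)^j\big)Y^j$ also for $\chi(p)=1$, since both are polynomial in $\chi(p)$ in each degree in $Y$ and the computation is valid for an indeterminate. With $Y=p^{-s}$, $s=k-1$, the factor $1-\chi(p)p^{k-1-2s}$ is $1-\chi(p)p^{-(k-1)}$. Together with $\mu(R)=h/4$, (11) gives
$$C(D)=\frac{4\kappa\,\mu(R')}h\,\Lambda_D,\qquad\Lambda_D=\frac{L(f,k-1)\,L(f\otimes\chi,k-1)}{L(k-1,\chi)}.\tag{12}$$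

**Step 5: the weight $\mu(R')$.** The same count with $\psi\equiv1$ evaluates $\mu(R')$. By Siegel, the genus mean $\mu(Q)^{-1}\sum_ie_i^{-1}\theta^2(\cdot,Q_i)$ is the Eisenstein series $E_k^{(2)}$. Let $E(R)$ be its coefficient at determinant $D$; it is the same for all $R$ of the genus. Then
$$\mu(Q)E(R)\mu(R)=\sum_ie_i^{-1}\#\{L\subset Q_i\}=\sum_{L,M}\frac2{e(L)e(M)}=2\mu(R)\mu(R'),$$
so $2\mu(R')=\mu(Q)E(R)$. The first Fourier–Jacobi coefficient of $E_k^{(2)}$ is a nonzero multiple of the Jacobi–Eisenstein series $E_{k,1}$, whose coefficient at $4s-b^2=D$ is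
$$e(D)=\frac{L(2-k,\chi)}{\zeta(3-2k)}$$
(Eichler–Zagier, §§2, 6). The functional equation at $k-1$, where $\chi(-1)=-1=(-1)^{k-1}$, gives $|L(2-k,\chi)|=2(k-2)!\,D^{k-3/2}(2\pi)^{1-k}L(k-1,\chi)$. Since $\zeta(2k-2)/\zeta(k-1)\le L(k-1,\chi)\le\zeta(k-1)$,
$$|e(D)|\asymp D^{k-3/2}.\tag{13}$$
In particular $\mu(R')\ne0$. So with a constant $\kappa''\ne0$ independent of $D$,
$$C(D)=\kappa''\,\frac{e(D)\,\Lambda_D}{h(-D)}.\tag{14}$$

**Step 6: $|\Lambda_D|\asymp1$ uniformly in $D$.** We need this so that (14) gives both upper and lower bounds. By Deligne $|\alpha|=|\alpha'|=p^{(k-1)/2}$, so at $s=k-1$ each of the two factors at $p$ of $L(f,s)$ or $L(f\otimes\chi,s)$ has absolute value between $(1+p^{-(k-1)/2})^{-1}$ and $(1-p^{-(k-1)/2})^{-1}$, or is $1$. As $(k-1)/2>1$, both $L$-values lie in absolute value between $\big(\zeta(k-1)/\zeta(\frac{k-1}2)\big)^2$ and $\zeta(\frac{k-1}2)^2$. The bounds for $L(k-1,\chi)$ were given above.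

**Step 7: the contradiction.** The first Fourier–Jacobi coefficient of $G$ (the case $T=(2)$ of Section 9) lies in $J_{k,1}=\mathbb CE_{k,1}\oplus J_{k,1}^{cusp}$. Its coefficient at $4s-b^2=D$ is $C(D)$, because $\begin{pmatrix}2&b\\b&2s\end{pmatrix}$ has determinant $D$. The theta decomposition of a form in $J_{k,1}^{cusp}$ has components that are cusp forms of weight $k-\frac12$, so by the Hecke bound its coefficients are $O(D^{k/2-1/4})$. Hence, for some $\alpha\in\mathbb C$,
$$C(D)=\alpha\,e(D)+O(D^{k/2-1/4})\qquad(D\equiv3\ (4)\text{ prime},\ D>3).\tag{15}$$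

First, $\alpha=0$. By (13), $D^{k/2-1/4}=o(|e(D)|)$, since $k-\frac32>\frac k2-\frac14$. So $C(D)/e(D)\to\alpha$ by (15). By (14) and Step 6, $|C(D)/e(D)|\ll1/h(-D)$, and $h(-D)\to\infty$ by Heilbronn. For our purpose a subsequence suffices, and there one can argue by hand. Let $D\equiv7\pmod8$, so that $2=\mathfrak p\bar{\mathfrak p}$ splits in $\mathbb Q(\sqrt{-D})$ with $\mathfrak p\ne\bar{\mathfrak p}$. Suppose $\mathfrak p^a$, $a\ge1$, is principal. Then its generator has norm
$$2^a=x^2+xy+\tfrac{D+1}4y^2=\big(x+\tfrac y2\big)^2+\tfrac D4y^2$$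
with integers $x,y$. If $y=0$, the generator is the integer $x$, $|x|>1$, and $\bar{\mathfrak p}$ would divide $\mathfrak p^a$, which is false. So $2^a\ge D/4$. Hence the class of $\mathfrak p$ has order at least $\log_2D-2$, and $h(-D)\ge\log_2D-2\to\infty$ along the primes $D\equiv7\pmod8$. Thus $\alpha=0$.

Therefore $C(D)=O(D^{k/2-1/4})$ by (15). But the class number formula gives $h(-D)=\pi^{-1}\sqrt D\,L(1,\chi)\ll D^{1/2}\log D$. So (14), (13) and Step 6 give
$$|C(D)|\gg\frac{D^{k-3/2}}{D^{1/2}\log D}=\frac{D^{k-2}}{\log D},$$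
and $k-2>\frac k2-\frac14$. For large $D$ this is a contradiction. So $[\theta^2(\cdot,Q_i)]$ fails to be defined for at least one class $Q_i$, which proves Theorem 4. $\blacksquare$
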